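\title{Harish-Chandra cells and double cells}

\begin{abstract}
Let $G$ be a finite cover of an open subgroup of the real points of a connected reductive algebraic group, and let $\Lambda$ be a coset of the analytic weight lattice, with integral Weyl group $W_\Lambda$. The coherent families of virtual representations of $G$ on $\Lambda$ form a $W_\Lambda$-module with a distinguished basis, and this basis is partitioned into Harish-Chandra cells. Comparing annihilators attaches a Kazhdan--Lusztig cell, hence a double cell of irreducible representations of $W_\Lambda$, to each Harish-Chandra cell. We prove that every irreducible constituent of a Harish-Chandra cell representation lies in the attached double cell, with no linearity assumption on $G$ and no restriction on the type of $W_\Lambda$. The proof realizes elements of $\mathbb{Z}[W_\Lambda]$ as Euler characteristics of $\operatorname{Tor}$ groups built from category $\mathcal{O}$. As a complement, a Perron--Frobenius argument shows that the special representation of the double cell occurs exactly once, and that distinct comparable Harish-Chandra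 cells have distinct attached cells.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Tensoring with finite-dimensional representations relates the representations of a real reductive group whose infinitesimal characters lie in one coset $\Lambda$ of the weight lattice. The device that records these relations is the coherent family. Coherent families form a module for a finite reflection group $W_\Lambda$, with a basis given by the families whose values in the dominant chamber are irreducible. A module with a basis breaks up into cells, and each cell carries a representation of $W_\Lambda$. This paper determines a constraint on the irreducible representations of $W_\Lambda$ that can occur in one cell: the constraint is read off from the annihilator in $U(\mathfrak{g})$ of any member of the cell.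

\subsection{Setting}
Let $\mathrm{G}$ be a connected reductive algebraic group defined over $\mathbb{R}$, and let $G$ be a real Lie group with a Lie group homomorphism $\iota\colon G\to\mathrm{G}(\mathbb{R})$ that has open image and finite kernel. Let $\mathfrak{g}$ be the Lie algebra of $\mathrm{G}(\mathbb{C})$, let $U=U(\mathfrak{g})$ be its enveloping algebra with center $Z(\mathfrak{g})$, and fix a Borel subalgebra $\mathfrak{b}\subseteq\mathfrak{g}$. Let $\mathfrak{h}=\mathfrak{b}/[\mathfrak{b},\mathfrak{b}]$ be the abstract Cartan subalgebra, which we identify with a Cartan subalgebra of $\mathfrak{g}$ contained in $\mathfrak{b}$. Let $\Delta\subseteq\mathfrak{h}^*$ be the root system, $\Delta^+$ the positive system determined by $\mathfrak{b}$, $\rho$ the half sum of the positive roots, and $W$ the Weyl group. Let $Q_{\mathfrak{g}}$ be the root lattice and $Q_\iota$ the analytic weight lattice, that is, the lattice of weights of finite-dimensional holomorphic representations of $\mathrm{G}(\mathbb{C})$. Then $Q_{\mathfrak{g}}\subseteq Q_\iota\subseteq Q^{\mathfrak{g}}$, where $Q^{\mathfrak{g}}$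 is the weight group of all $\mu\in\mathfrak{h}^*$ with $\langle\mu,\alpha^\vee\rangle\in\mathbb{Z}$ for all $\alpha\in\Delta$.

Call $\mu\in\mathfrak{h}^*$ \emph{regular dominant} if $\langle\mu,\alpha^\vee\rangle\notin\{0,-1,-2,\dots\}$ for all $\alpha\in\Delta^+$. Fix a coset $\Lambda=\nu+Q_\iota$ in $\mathfrak{h}^*$. The \emph{integral root system} $\Delta_\Lambda$ consists of the roots $\alpha$ with $\langle\mu,\alpha^\vee\rangle\in\mathbb{Z}$ for one (equivalently, every) $\mu\in\Lambda$, and the \emph{integral Weyl group} $W_\Lambda\subseteq W$ is generated by the reflections in these roots. It preserves $\Lambda$.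

For $\mu\in\mathfrak{h}^*$ let $\chi_\mu\colon Z(\mathfrak{g})\to\mathbb{C}$ be the infinitesimal character given by the Harish-Chandra isomorphism, so that $\chi_\mu=\chi_{\mu'}$ if and only if $\mu'\in W\mu$. Let $M(\mu)$ be the Verma module with highest weight $\mu-\rho$, which has infinitesimal character $\mu$, and let $L(\mu)$ be its irreducible quotient.

Two categories of modules will be compared: the category $\operatorname{Rep}(G)$ of Casselman--Wallach representations of $G$, and the category $\operatorname{Rep}(\mathfrak{g},\mathfrak{b})$ of finitely generated $U$-modules that are locally finite over $U(\mathfrak{b})$. Their Grothendieck groups $\mathcal{K}(G)$ and $\mathcal{K}(\mathfrak{g},\mathfrak{b})$ are free on the classes of irreducible objects; in the second case these are the $L(\mu)$. A class \emph{has infinitesimal character $\mu$} if it lies in the span of the irreducible objects with infinitesimal character $\mu$, and $\mathrm{pr}_\mu$ denotes the projection onto this span, as well as the exact functor taking the summand with generalized infinitesimal character $\mu$.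 The Grothendieck ring of finite-dimensional holomorphic representations of $\mathrm{G}(\mathbb{C})$ acts on both groups by tensor product.

\subsection{Coherent families and cells}
Let $\mathcal{K}$ be $\mathcal{K}(G)$ or $\mathcal{K}(\mathfrak{g},\mathfrak{b})$. A \emph{coherent family} on $\Lambda$ with values in $\mathcal{K}$ is a map $\Psi\colon\Lambda\to\mathcal{K}$ such that
\begin{itemize}
\item[(i)] $\Psi(\mu)$ has infinitesimal character $\mu$ for every $\mu\in\Lambda$;
\item[(ii)] $F\otimes\Psi(\mu)=\sum_{\xi}\Psi(\mu+\xi)$ for every finite-dimensional holomorphic representation $F$ of $\mathrm{G}(\mathbb{C})$, where $\xi$ runs over the weights of $F$ with multiplicity.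
\end{itemize}
The model is the family of Verma modules $\mu\mapsto[M(\mu)]$. Coherent families form a $W_\Lambda$-module $\mathrm{Coh}_\Lambda(\mathcal{K})$ under $(w\cdot\Psi)(\mu)=\Psi(w^{-1}\mu)$. We write
\[
\mathcal{V}=\mathrm{Coh}_\Lambda(\mathcal{K}(G))\otimes\mathbb{C},\qquad \mathcal{M}=\mathrm{Coh}_\Lambda(\mathcal{K}(\mathfrak{g},\mathfrak{b}))\otimes\mathbb{C}.
\]
We take as known that $\mathrm{Coh}_\Lambda(\mathcal{K}(G))$ has a basis of \emph{basal elements}: the families $\Psi$ such that $\Psi(\mu)$ is the class of an irreducible representation for every regular dominant $\mu\in\Lambda$.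

Let $V$ be a module for a group $H$ with a distinguished basis, whose members are called basal elements. For basal elements $b,b'$ write $b'\le b$ if $b'$ occurs with nonzero coefficient in some element of the $\mathbb{Z}[H]$-submodule generated by $b$; it is equivalent to ask that $b'$ occur in $hb$ for some $h\in H$, or in some element of $\mathbb{C}[H]b$. In the cases considered below this relation is a preorder. Its equivalence classes are the \emph{cells}, and they inherit a partial order $\le$. For a cell $\mathcal{C}$ and any $b\in\mathcal{C}$, the \emph{cell representation} $V(\mathcal{C})$ is the quotient of the span of $\{b'\le b\}$ by the span of $\{b'\le b,\ b'\notin\mathcal{C}\}$; the images of the elements of $\mathcal{C}$ form a basis of it. If a set $\mathcal{S}$ of cells is closed downward, the span of the basal elements in the cells of $\mathcal{S}$ is a submodule. If $\mathcal{S}$ is finite, list its cells in an order refining $\le$; the spans of the initial segments give a filtration of this submodule whose layers are the $V(\mathcal{C})$, $\mathcal{C}\in\mathcal{S}$.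 So the cells give a block triangular form of the action, and the cell representations are the diagonal blocks.

The cells of $\mathcal{V}$ for $H=W_\Lambda$ are the \emph{Harish-Chandra cells}. Transitivity of $\le$ in this case is proved in Corollary~\ref{cor:positive}.

\subsection{Kazhdan--Lusztig cells and double cells}\label{sub:KL}
The group $\mathrm{Coh}_\Lambda(\mathcal{K}(\mathfrak{g},\mathfrak{b}))$ has two bases $\{\Psi_w\}_{w\in W}$ and $\{\overline{\Psi}_w\}_{w\in W}$, determined by
\[
\Psi_w(\mu)=[M(w\mu)],\qquad \overline{\Psi}_w(\mu)=[L(w\mu)]\qquad(\mu\in\Lambda\text{ regular dominant}).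
\]
Here a larger group acts: let $(w_1,w_2)\in W\times W_\Lambda$ send $\Psi_w$ to $\Psi_{w_1ww_2^{-1}}$. The second factor acts as in the previous subsection (see Section~\ref{sec:ideals}). The cells of $\mathcal{M}$ for $H=W\times W_\Lambda$ and the basal elements $\overline{\Psi}_w$ are the (two-sided) \emph{Kazhdan--Lusztig cells}. We denote them by the letter $\mathcal{D}$ and write $\overline{\Psi}_w\le\mathcal{D}$ if the cell of $\overline{\Psi}_w$ is $\le\mathcal{D}$. For such a cell let $\operatorname{Irr}(\mathcal{D})$ be the set of irreducible representations of $W_\Lambda$ that occur, through the second factor, in $\mathcal{M}(\mathcal{D})$; this set is the \emph{double cell} of $\mathcal{D}$. We use the following known facts.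
\begin{itemize}
\item[(K0)] The relation $\le$ on $\{\overline{\Psi}_w\}$ is a preorder (see also Remark~\ref{rem:transitive}).
\item[(K1)] Each double cell $\operatorname{Irr}(\mathcal{D})$ contains a unique special representation of $W_\Lambda$, and this gives a bijection between Kazhdan--Lusztig cells and special irreducible representations of $W_\Lambda$.
\item[(K2)] As a representation of $W\times W_\Lambda$,
$\mathcal{M}(\mathcal{D})\simeq\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal{D})}\bigl(\operatorname{Ind}_{W_\Lambda}^{W}\sigma\bigr)\otimes\sigma$.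
\end{itemize}
A reader who has not met special representations may use the description recalled as fact (L) in Section~\ref{sec:special}: the special member of a double cell is the one that occurs in the lowest degree of the symmetric algebra $S(\mathfrak{h}^*)$. A double cell can have several members; for $W_\Lambda$ of type $B_2$ one of them has three (Example~\ref{ex:B2}).

Let $\Psi$ be a basal element of $\mathcal{V}$ and $\lambda\in\Lambda$ regular dominant. The annihilator in $U$ of the irreducible representation $\Psi(\lambda)$ equals $\operatorname{Ann}L(w\lambda)$ for some $w\in W$ (Lemma~\ref{lem:primitive}). The Kazhdan--Lusztig cell containing $\overline{\Psi}_w$ depends neither on $w$ nor on $\lambda$, and it is the same for all $\Psi$ in a Harish-Chandra cell $\mathcal{C}$ (Proposition~\ref{prop:attached}). It is the \emph{attached cell} $\mathcal{D}(\mathcal{C})$, and $\sigma_{\mathcal{C}}$ denotes its special representation. Thus $\operatorname{Irr}(\mathcal{D}(\mathcal{C}))$ is the double cell containing $\sigma_{\mathcal{C}}$.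

\subsection{The conjecture and the main theorems}
Which representations of $W_\Lambda$ should occur in $\mathcal{V}(\mathcal{C})$? The highest weight analogue suggests an answer. Forget the action of $W$ on $\mathcal{M}$ and form cells for $W_\Lambda$ alone. Such a one-sided cell lies in a single Kazhdan--Lusztig cell $\mathcal{D}$, and its cell representation is a subquotient of $\mathcal{M}(\mathcal{D})$; so its constituents lie in $\operatorname{Irr}(\mathcal{D})$. For the group $G$ there is no second action and no ambient module $\mathcal{M}(\mathcal{D})$. The only link to highest weight modules is the annihilator, and one may guess that it suffices. This is the following conjecture, posed in \cite{problem}: \emph{for all $G$ and $\Lambda$ as above and every Harish-Chandra cell $\mathcal{C}$, the set of irreducible representations of $W_\Lambda$ occurring in $\mathcal{V}(\mathcal{C})$ is contained in the double cell containing $\sigma_{\mathcal{C}}$.} Barbasch, Ma, Sun and Zhu proved it when $W_\Lambda$ has no simple factor of type $F_4$, $E_6$, $E_7$, $E_8$ and $G$ is linear or isomorphic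 to a real metaplectic group. We prove it in general.

\begin{theorem}\label{thm:A}
Let $\mathcal{C}$ be a Harish-Chandra cell in $\mathrm{Coh}_\Lambda(\mathcal{K}(G))$. Every irreducible representation of $W_\Lambda$ occurring in $\mathcal{V}(\mathcal{C})$ lies in the double cell containing $\sigma_{\mathcal{C}}$.
\end{theorem}

The theorem turns a count of representations into a count of Weyl group multiplicities. The space $\mathcal{V}$ is finite-dimensional (Corollary~\ref{cor:eval}), hence isomorphic to the direct sum of its cell representations, and the double cells are disjoint (Lemma~\ref{lem:cells}). So the number of basal elements with attached cell $\mathcal{D}$ is $\sum_{\sigma\in\operatorname{Irr}(\mathcal{D})}[\mathcal{V}:\sigma]\dim\sigma$.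

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] For every Harish-Chandra cell $\mathcal{C}$, the representation $\sigma_{\mathcal{C}}$ occurs in $\mathcal{V}(\mathcal{C})$ with multiplicity exactly one.
\item[(ii)] If $\mathcal{C}'\le\mathcal{C}$ are Harish-Chandra cells, then $\mathcal{D}(\mathcal{C}')\le\mathcal{D}(\mathcal{C})$, with equality if and only if $\mathcal{C}'=\mathcal{C}$.
\item[(iii)] For a special representation $\sigma_0$ of $W_\Lambda$, the number of Harish-Chandra cells $\mathcal{C}$ with $\sigma_{\mathcal{C}}=\sigma_0$ is the multiplicity of $\sigma_0$ in $\mathcal{V}$.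
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} uses only the facts listed above and standard facts about category $\mathcal{O}$ and $U$, recalled in Section~\ref{sec:prelim}. Theorem~\ref{thm:B} also uses the Kazhdan--Lusztig character formula and Lusztig's $\mathbf{a}$-function.

\subsection{The method}
The action of $W_\Lambda$ is defined on Grothendieck groups, where annihilators are invisible. The remedy is to lift it to modules. Fix a regular dominant $\lambda\in\Lambda$. The character of a module $N$ in category $\mathcal{O}$ with infinitesimal character $\lambda$ is an element of $\mathbb{Z}[W_\Lambda]$, and Section~\ref{sec:functors} shows that this element acts on a family $\Psi$ with $\Psi(\lambda)=[X]$ by an Euler characteristic $\sum_i(-1)^i[\operatorname{Tor}_i(B(N),X)]$, for a suitable bimodule $B(N)$. Two choices of $N$ give the two halves of Theorem~\ref{thm:A}. If $N$ is projective, only $\operatorname{Tor}_0$ survives, and whether it vanishes depends only on $\operatorname{Ann}X$; this shows that only double cells $\le\mathcal{D}(\mathcal{C})$ can occur. If $N$ is irreducible,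 all the $\operatorname{Tor}_i$ are killed by $\operatorname{Ann}N$; this excludes the strictly smaller double cells.

\section{The case of $\mathrm{SL}_2(\mathbb{R})$}\label{sec:sl2}

Both halves of the argument are visible for $G=\mathrm{SL}_2(\mathbb{R})$. Identify $\mathfrak{h}^*$ with $\mathbb{C}$ by $\mu\mapsto\langle\mu,\alpha^\vee\rangle$, so that $\rho=1$, $Q_{\mathfrak{g}}=2\mathbb{Z}$, $Q_\iota=\mathbb{Z}$. Take $\Lambda=\mathbb{Z}$. Then $W_\Lambda=W=\{1,s\}$, and the regular dominant elements are the integers $\lambda\ge1$.

\smallskip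
\emph{Highest weight modules.} The module $L(\lambda)$ has dimension $\lambda$, the module $M(-\lambda)$ is irreducible, and $0\to M(-\lambda)\to M(\lambda)\to L(\lambda)\to0$ is exact. Identifying $\Psi_w$ with $w$, we get $\overline{\Psi}_1=1-s$ and $\overline{\Psi}_s=s$. The first spans a copy of $\mathrm{sgn}\otimes\mathrm{sgn}$ and the second generates everything. So there are two Kazhdan--Lusztig cells $\{\overline{\Psi}_1\}<\{\overline{\Psi}_s\}$, with double cells $\{\mathrm{sgn}\}$ and $\{\mathrm{triv}\}$.

\smallskip
\emph{Representations of $G$.} We work with $(\mathfrak{g},K)$-modules, $K=\mathrm{SO}(2)$. Choose an $\mathfrak{sl}_2$-triple $H,X_+,X_-$ with $H$ spanning the complexified Lie algebra of $K$; the eigenvalues of $H$, the $K$-weights, are integers. The Casimir element $H^2+2H+4X_-X_+$ acts by $\mu^2-1$ in infinitesimal character $\mu$, so $4X_-X_+$ acts on the $K$-weight $n$ by $\mu^2-(n+1)^2$. For $\mu=\lambda\ge1$ this scalar vanishes exactly at $n=\lambda-1$ and $n=-\lambda-1$. This gives four irreducible modules, each with one-dimensional weight spaces: $F_\lambda$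 (weights $n\equiv\lambda-1\bmod 2$ with $|n|\le\lambda-1$), $D^+_\lambda$ and $D^-_\lambda$ (same parity, $\pm n\ge\lambda+1$), and $J_\lambda$ (all $n\equiv\lambda\bmod2$).

Each lies in a coherent family. For $\mu\in\mathbb{Z}$ let $D^+(\mu)$ be the Verma module for $\mathbb{C}H+\mathbb{C}X_-$ with lowest weight $\mu+1$, let $D^-(\mu)$ be the Verma module for $\mathbb{C}H+\mathbb{C}X_+$ with highest weight $-\mu-1$, and let $J(\mu)$ be the principal series induced (normalized) from the character $\operatorname{diag}(a,a^{-1})\mapsto\operatorname{sgn}(a)^\mu|a|^\mu$. These are coherent families, because a finite-dimensional factor can be moved inside the induction and filtered by its weights. Put $F(\mu)=D^+(-\mu)-D^+(\mu)$. Comparing $K$-weights gives $F(\lambda)=F_\lambda$, $D^\pm(\lambda)=D^\pm_\lambda$, $J(\pm\lambda)=J_\lambda$ and $D^\pm(-\lambda)=D^\pm_\lambda+F_\lambda$. A coherent family is determined by its value at $\lambda$ (Lemma~\ref{lem:unique}), so $F,D^+,D^-,J$ are all the basal elements and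
\[
sF=-F,\qquad sD^\pm=D^\pm+F,\qquad sJ=J.
\]
The Harish-Chandra cells are the four singletons, with representations $\mathrm{sgn}$, $\mathrm{triv}$, $\mathrm{triv}$, $\mathrm{triv}$. Let $I=\operatorname{Ann}L(\lambda)=\operatorname{Ann}F_\lambda$. Since $U/I\cong\operatorname{End}(F_\lambda)$, a module killed by $I$ is a sum of copies of $F_\lambda$. Hence the three infinite-dimensional modules have annihilator $\operatorname{Ann}L(-\lambda)$, the only other possibility. Theorems~\ref{thm:A} and~\ref{thm:B} hold: $\{F\}$ is attached to $\{\overline{\Psi}_1\}$, the other three cells to $\{\overline{\Psi}_s\}$, and $\mathcal{V}=\mathrm{sgn}\oplus\mathrm{triv}^{\oplus3}$.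

\smallskip
\emph{The same answer without computing the action.} The module $M(\lambda)$ is projective in category $\mathcal{O}$, and the projective cover $P(-\lambda)$ of $M(-\lambda)$ sits in $0\to M(\lambda)\to P(-\lambda)\to M(-\lambda)\to0$. Let $X=\Psi(\lambda)$ be irreducible. Section~\ref{sec:functors} constructs an additive functor from projective objects of $\mathcal{O}$ to $(\mathfrak{g},K)$-modules that sends $M(\lambda)$ to $X$ and $P(-\lambda)$ to a module $\Theta X$ with class $((1+s)\Psi)(\lambda)$, the element $1+s$ being the character of $P(-\lambda)$.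

First, the vanishing of $\Theta X$ depends only on $\operatorname{Ann}X$ (Lemma~\ref{lem:ann}). Since $1+s$ kills $\overline{\Psi}_1=1-s$ and $\operatorname{Ann}F_\lambda=\operatorname{Ann}L(\lambda)$, it kills $F$; so $\mathrm{triv}$ does not occur in the cell $\{F\}$. Second, apply the functor to the projective resolution $M(\lambda)\to P(-\lambda)\to M(\lambda)$ of $L(\lambda)$. The result is a complex $X\to\Theta X\to X$ with Euler characteristic $2[X]-[\Theta X]=((1-s)\Psi)(\lambda)$, and its homology is killed by $I$ (Proposition~\ref{prop:T}). So $(1-s)\Psi\in\mathbb{Z}F$ for every basal $\Psi$, and $\mathrm{sgn}$ occurs in no cell other than $\{F\}$.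

The complexes can be checked against the action found above. For $X=F_\lambda$ we have $\Theta X=0$, the homology is $F_\lambda,0,F_\lambda$, and $(1-s)F=2F$. For $X$ infinite-dimensional, $H_0$ is a quotient and $H_2$ a submodule of $X$ killed by $I$, so both vanish and $[H_1]=[\Theta X]-2[X]$. This is $[F_\lambda]$ for $X=D^\pm_\lambda$, matching $(1-s)D^\pm=-F$, and $0$ for $X=J_\lambda$.

\section{Standard facts and uniqueness of coherent families}\label{sec:prelim}

\subsection{$(\mathfrak{g},K)$-modules}
Let $K\subseteq G$ be a maximal compact subgroup, with identity component $K^\circ$. By the theorem of Casselman and Wallach, taking $K$-finite vectors is an equivalence, compatible with $F\otimes-$, from $\operatorname{Rep}(G)$ to the category of finite length $(\mathfrak{g},K)$-modules. We work with $(\mathfrak{g},K)$-modules; annihilators in $U$ do not change. The group $K$ acts on $U$ by $\operatorname{Ad}$ through $K\to\mathrm{G}(\mathbb{C})$. Since $\mathrm{G}(\mathbb{C})$ is connected and $\operatorname{ad}\mathfrak{g}$ acts locally finitely on $U$, every $\operatorname{ad}\mathfrak{g}$-stable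 subspace is $\operatorname{Ad}\mathrm{G}(\mathbb{C})$-stable. Hence $K$ fixes $Z(\mathfrak{g})$ pointwise and stabilizes every two-sided ideal of $U$.

\subsection{Weights and the group algebra}
\emph{From now on $\lambda\in\Lambda$ is a fixed regular dominant element}; one is obtained by adding a large multiple of $2\rho\in Q_{\mathfrak{g}}$ to any element of $\Lambda$. The stabilizer of $\lambda$ in $W$ is generated by reflections, hence trivial. Put $U_\lambda=U/U\ker\chi_\lambda$ and $\Delta_\Lambda^+=\Delta^+\cap\Delta_\Lambda$; note that $\langle\lambda,\alpha^\vee\rangle$ is a positive integer for $\alpha\in\Delta^+_\Lambda$. By \cite[Theorem~3.4]{humphreys}, $\Delta_\Lambda$ is a root system with Weyl group $W_\Lambda$, and for $\mu\in\Lambda$ and $w\in W$,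
\begin{equation}\label{eq:integral}
w\mu-\mu\in Q_{\mathfrak{g}}\iff w\in W_\Lambda .
\end{equation}
The root lattice cannot be replaced by $Q_\iota$ here: for $\mathrm{SL}_2$ and $\mu=\tfrac12$ we have $s\mu-\mu=-1\in Q_\iota$, while $W_\Lambda$ is trivial. This is why much of the proof takes place on the smaller coset $\lambda+Q_{\mathfrak{g}}$.

Write $\mu\le\mu'$ if $\mu'-\mu$ is a sum of positive roots, and call $p\in Q_\iota$ \emph{dominant} if $\langle p,\alpha^\vee\rangle\ge0$ for all $\alpha\in\Delta^+$. Fix a $W$-invariant nondegenerate symmetric complex bilinear form $(\,,)$ on $\mathfrak{h}^*$ that is positive definite on the real span of $\Delta$; then $2(\mu,\alpha)=(\alpha,\alpha)\langle\mu,\alpha^\vee\rangle$.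

\begin{lemma}\label{lem:norm}
Let $p\in Q_{\mathfrak{g}}$ be dominant, $\lambda'=\lambda+p$, and $\mu'\in W\lambda'\cap(\lambda+Q_{\mathfrak{g}})$. Then $\mu'\le\lambda'$, and $(\mu'-\lambda,\mu'-\lambda)-(p,p)$ is a real number $\ge0$ that vanishes only if $\mu'=\lambda'$.
\end{lemma}

\begin{proof}
By \eqref{eq:integral}, $\mu'=x\lambda'$ with $x\in W_\Lambda$. We claim that $\lambda'-x\lambda'=\sum_{\alpha\in\Delta^+_\Lambda}n_\alpha\alpha$ with integers $n_\alpha\ge0$. Use induction on the length of $x$ in $W_\Lambda$: if $x=ys_\beta$ with $\beta$ simple in $\Delta_\Lambda^+$ and $y$ shorter, then $y\beta\in\Delta^+_\Lambda$ and $\lambda'-x\lambda'=(\lambda'-y\lambda')+\langle\lambda',\beta^\vee\rangle y\beta$ with $\langle\lambda',\beta^\vee\rangle$ a positive integer. Since $(x\lambda',x\lambda')=(\lambda',\lambda')$,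
\[
(x\lambda'-\lambda,x\lambda'-\lambda)-(\lambda'-\lambda,\lambda'-\lambda)=2(\lambda'-x\lambda',\lambda)=\sum_{\alpha}n_\alpha(\alpha,\alpha)\langle\lambda,\alpha^\vee\rangle ,
\]
and every $(\alpha,\alpha)\langle\lambda,\alpha^\vee\rangle$ is positive.
\end{proof}

Let $a\mapsto a^*$ be the linear anti-automorphism of $\mathbb{C}[W]$ extending $w\mapsto w^{-1}$. For $\sigma\in\operatorname{Irr}(W_\Lambda)$ let $e_\sigma\in\mathbb{C}[W_\Lambda]$ be the central idempotent that projects onto the $\sigma$-isotypic part; an element $a\in\mathbb{C}[W_\Lambda]$ acts by zero on $\sigma$ if and only if $ae_\sigma=0$. Irreducible representations of Weyl groups are self-dual, so $e_\sigma^*=e_\sigma$.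

\subsection{Category $\mathcal{O}$ and ideals of $U$}
The BGG category $\mathcal{O}$ is the full subcategory of $\operatorname{Rep}(\mathfrak{g},\mathfrak{b})$ of modules on which $\mathfrak{h}$ acts semisimply. A \emph{Verma flag} is a finite filtration whose sections are Verma modules. We use the following facts; $F$ denotes a finite-dimensional module in $\mathcal{O}$.
\begin{itemize}
\item[(O1)] Objects of $\mathcal{O}$ have finite length. The multiplicity $[M(\mu):L(\mu)]$ is $1$, and $[M(\mu):L(\mu')]\ne0$ forces $\mu'\le\mu$ and $\mu'\in W\mu$. So the classes $[M(\mu)]$ form a basis of the Grothendieck group.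
\item[(O2)] Each $L(\mu)$ has a projective cover $P(\mu)$, and $\dim\operatorname{Hom}(P(\mu),N)=[N:L(\mu)]$. The kernel of $P(\mu)\to M(\mu)$ has a Verma flag with sections $M(\mu')$, $\mu'>\mu$, $\mu'\in W\mu$, and $M(\mu')$ occurs $[M(\mu'):L(\mu)]$ times in a Verma flag of $P(\mu)$ (BGG reciprocity).
\item[(O3)] $F\otimes M(\mu)=U\otimes_{U(\mathfrak{b})}(F\otimes\mathbb{C}_{\mu-\rho})$; it has a Verma flag with sections $M(\mu+\xi)$, $\xi$ running over the weights of $F$. The functor $F\otimes-$ is exact with adjoint $F^*\otimes-$, so it preserves projectives.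
\item[(O4)] (Duflo) $\operatorname{Ann}M(\mu)=U\ker\chi_\mu$, and every primitive ideal of $U$ (annihilator of an irreducible module) with infinitesimal character $\mu$ is $\operatorname{Ann}L(w\mu)$ for some $w\in W$.
\item[(O5)] (Kostant) Under the adjoint action, an irreducible finite-dimensional module $E$ with weights in $Q_{\mathfrak{g}}$ occurs in $U/U\ker\chi_\mu$ exactly $\dim E_0$ times, where $E_0$ is the zero weight space.
\end{itemize}

\begin{lemma}\label{lem:primitive}
If $X$ is an irreducible $(\mathfrak{g},K)$-module with infinitesimal character $\lambda$, then $\operatorname{Ann}X=\operatorname{Ann}L(w\lambda)$ for some $w\in W$.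
\end{lemma}

\begin{proof}
The module $X$ is generated over $U$ by a finite-dimensional $K$-stable subspace, so it has a maximal proper $(\mathfrak{g},K^\circ)$-submodule $N$. The finite intersection $\bigcap_{k\in K/K^\circ}kN$ is a proper $(\mathfrak{g},K)$-submodule, hence zero, so $X$ embeds in $\bigoplus_kX/kN$ and contains an irreducible $(\mathfrak{g},K^\circ)$-submodule $Y$. As $K^\circ$ is connected, $\mathfrak{g}$-submodules of $Y$ are $K^\circ$-stable, so $Y$ is an irreducible $\mathfrak{g}$-module. Now $X=\sum_{k\in K}kY$ and $\operatorname{Ann}(kY)=\operatorname{Ad}(k)\operatorname{Ann}Y=\operatorname{Ann}Y$. So $\operatorname{Ann}X=\operatorname{Ann}Y$ is primitive, and (O4) applies.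
\end{proof}

\subsection{Uniqueness}
We shall identify two coherent families by comparing them at the single point $\lambda$. For $Q\in\{Q_{\mathfrak{g}},Q_\iota\}$, a coherent family on $\lambda+Q$ means a map satisfying (i), and (ii) for representations $F$ with weights in $Q$.

\begin{lemma}\label{lem:unique}
Let $Q\in\{Q_{\mathfrak{g}},Q_\iota\}$ and let $\Psi$ be a coherent family on $\lambda+Q$ with values in $\mathcal{K}(G)$ or $\mathcal{K}(\mathfrak{g},\mathfrak{b})$. If $\Psi(\lambda)=0$, then $\Psi=0$.
\end{lemma}

\begin{proof}
The lattice $Q$ is the character lattice of a maximal torus of a connected reductive group (the adjoint group of $\mathrm{G}(\mathbb{C})$, respectively $\mathrm{G}(\mathbb{C})$), whose representation ring is $\mathbb{Z}[Q]^W$. So every $W$-invariant finitely supported function $f\colon Q\to\mathbb{Z}$ is the weight multiplicity function of a virtual representation $F$. Applying $\mathrm{pr}_\mu$ to (ii) and using (i), we get for $\lambda_1\in\lambda+Q$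
\begin{equation}\label{eq:translate}
\mathrm{pr}_\mu(F\otimes\Psi(\lambda_1))=\sum_{\mu'\in W\mu\cap(\lambda+Q)}f(\mu'-\lambda_1)\,\Psi(\mu').
\end{equation}
The task is to choose $f$ so that a single term survives. We first move deep into the dominant chamber, and from there to an arbitrary point.

\emph{Step A: $\Psi(\lambda+p)=0$ for $p\in Q_{\mathfrak{g}}$ dominant.} Put $\lambda'=\lambda+p$, let $f$ be the indicator function of the orbit $Wp\subseteq Q_{\mathfrak{g}}$, and take $\lambda_1=\lambda$, $\mu=\lambda'$. If $\mu'\in W\lambda'$ and $f(\mu'-\lambda)\neq0$, then $\mu'\in\lambda+Q_{\mathfrak{g}}$ and $(\mu'-\lambda,\mu'-\lambda)=(p,p)$, so $\mu'=\lambda'$ by Lemma~\ref{lem:norm}. Thus \eqref{eq:translate} reads $\Psi(\lambda')=\mathrm{pr}_{\lambda'}(F\otimes\Psi(\lambda))=0$.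

\emph{Step B: $\Psi(\mu)=0$ for every $\mu\in\lambda+Q$.} Let $S=W\mu\cap(\lambda+Q)$. Differences of distinct elements of $S$ are nonzero elements of the complex span of $\Delta$, on which the form is nondegenerate. Dominant elements of $Q_{\mathfrak{g}}$ are Zariski dense in that span, so there is a dominant $p\in Q_{\mathfrak{g}}$ with $(\mu_1-\mu_2,p)\ne0$ for all distinct $\mu_1,\mu_2\in S$. Put $\lambda_n=\lambda+np$. Since $(\mu_1,\mu_1)=(\mu_2,\mu_2)$,
\[
(\mu_1-\lambda_n,\mu_1-\lambda_n)-(\mu_2-\lambda_n,\mu_2-\lambda_n)=-2(\mu_1-\mu_2,\lambda)-2n(\mu_1-\mu_2,p),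
\]
which is nonzero for large $n$. For such $n$ the elements $\mu'-\lambda_n$, $\mu'\in S$, lie in distinct $W$-orbits. Taking $f$ to be the indicator function of $W(\mu-\lambda_n)$ and $\lambda_1=\lambda_n$ in \eqref{eq:translate} gives $\Psi(\mu)=\mathrm{pr}_\mu(F\otimes\Psi(\lambda_n))$, which is zero by Step~A.
\end{proof}

Regularity of $\lambda$ is needed: in Section~\ref{sec:sl2} the nonzero family $F$ vanishes at $0$.

\begin{corollary}\label{cor:eval}
In $\mathcal{V}$ and in $\mathcal{M}$, distinct basal elements $b$ have distinct irreducible values $b(\lambda)$, and evaluation at $\lambda$ is injective. The space $\mathcal{V}$ is finite-dimensional.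
\end{corollary}

\begin{proof}
The values are distinct by Lemma~\ref{lem:unique}, hence linearly independent over $\mathbb{C}$. By a theorem of Harish-Chandra, $G$ has only finitely many irreducible representations with a given infinitesimal character.
\end{proof}

\section{From category $\mathcal{O}$ to operators on coherent families}\label{sec:functors}

Let $V$ be a module with infinitesimal character $\lambda$ that lies in a coherent family $\Psi$. The relations (ii) say that $F\otimes V$ decomposes in terms of $\Psi$ exactly as $F\otimes M(\lambda)$ decomposes in terms of Verma modules. We want to make the substitution ``replace $M(\lambda)$ by $V$'' functorial, first on the modules $F\otimes M(\lambda)$, then on their summands, and then on all of category $\mathcal{O}$ by resolutions. The tool is a bimodule $B(N)$ with $B(F\otimes M(\lambda))=F\otimes U_\lambda$, so that $B(F\otimes M(\lambda))\otimes_{U_\lambda}V=F\otimes V$.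

\subsection{The category $\mathcal{O}_\lambda$}
Let $\mathcal{O}_\lambda$ be the category of modules in $\mathcal{O}$ with all weights in $\lambda-\rho+Q_{\mathfrak{g}}$. It is a direct summand of $\mathcal{O}$, so it has enough projectives, and they are projective in $\mathcal{O}$. In this section $E$ and $F$ denote finite-dimensional representations with weights in $Q_{\mathfrak{g}}$, that is, representations of the adjoint group $\mathrm{G}_{\mathrm{ad}}$ of $\mathrm{G}(\mathbb{C})$; tensoring with them preserves $\mathcal{O}_\lambda$.

\begin{lemma}\label{lem:proj}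
\begin{itemize}
\item[(a)] $M(\lambda)=P(\lambda)$ is projective.
\item[(b)] Every object of $\mathcal{O}_\lambda$ has a finite projective resolution.
\item[(c)] Every projective object of $\mathcal{O}_\lambda$ is a direct summand of some $F\otimes M(\lambda)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:norm} with $p=0$, no $\mu'\in W\lambda$ satisfies $\mu'>\lambda$. So the kernel of $P(\lambda)\to M(\lambda)$ is zero by (O2).

(b) In a short exact sequence, if two terms have finite projective dimension, so does the third. Fix a finite set $W\mu\cap(\lambda+Q_{\mathfrak{g}})$. By (O2) and downward induction on this set, every Verma module has finite projective dimension. By (O1) the kernel of $M(\mu)\to L(\mu)$ has composition factors $L(\mu')$ with $\mu'<\mu$, so by upward induction every simple module does. Objects have finite length.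

(c) It suffices to treat $P(\mu)$ with $\mu\in\lambda+Q_{\mathfrak{g}}$. Choose a dominant $p\in Q_{\mathfrak{g}}$ such that $\lambda+p-\mu$ is dominant, and let $F_p$ be irreducible of highest weight $p$. By (O3), $\mathrm{pr}_{\lambda+p}(F_p\otimes M(\lambda))$ has a Verma flag with sections $M(\lambda+\xi)$, where $\xi$ is a weight of $F_p$ with $\lambda+\xi\in W(\lambda+p)$. Weights of $F_p$ satisfy $(\xi,\xi)\le(p,p)$, so Lemma~\ref{lem:norm} forces $\xi=p$, which has multiplicity one. Hence $M(\lambda+p)$ is a summand of $F_p\otimes M(\lambda)$. Let $E$ be irreducible of lowest weight $\mu-\lambda-p$. The sum of the other weight spaces of $E$ is $\mathfrak{b}$-stable, so the lowest weight line is a quotient of $E|_{\mathfrak{b}}$, and by (O3) $E\otimes M(\lambda+p)$ has quotient $M(\mu)$. Therefore the projective module $E\otimes F_p\otimes M(\lambda)$ surjects onto $L(\mu)$. The surjection lifts to a map to the projective cover $P(\mu)$, which is again surjective and so splits.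
\end{proof}

\subsection{The bimodule $B(N)$}
For $N\in\mathcal{O}_\lambda$ the space $\operatorname{Hom}_{\mathbb{C}}(M(\lambda),N)$ is a $(U,U_\lambda)$-bimodule by $(ubu')(m)=u\,b(u'm)$, with adjoint action $\operatorname{ad}(x)b=xb-bx$ of $\mathfrak{g}$. Let $B(N)$ be the subspace of vectors that generate a finite-dimensional subspace under $\operatorname{ad}\mathfrak{g}$; it is a sub-bimodule because $U$ is itself locally finite under $\operatorname{ad}\mathfrak{g}$. For every finite-dimensional $\mathfrak{g}$-module $E'$, the rule $\varphi\mapsto(e\otimes m\mapsto\varphi(e)(m))$ gives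
\begin{equation}\label{eq:hom}
\operatorname{Hom}_{\mathfrak{g}}(E',B(N))=\operatorname{Hom}_{\mathfrak{g}}(E'\otimes M(\lambda),N).
\end{equation}
The center of $\mathfrak{g}$ acts on $M(\lambda)$ and on $N$ by the same scalars, since roots vanish on it; so it acts by zero through $\operatorname{ad}$, and the adjoint action on $B(N)$ is semisimple. If $E'$ is irreducible, the weights of $E'\otimes M(\lambda)$ lie in one coset of $Q_{\mathfrak{g}}$, so \eqref{eq:hom} vanishes unless the weights of $E'$ lie in $Q_{\mathfrak{g}}$. Thus the adjoint action integrates to $\mathrm{G}_{\mathrm{ad}}$, functorially in $N$, and $g(ubu')=(\operatorname{Ad}(g)u)(gb)(\operatorname{Ad}(g)u')$ because $\mathrm{G}_{\mathrm{ad}}$ is connected and the multiplication maps are $\mathfrak{g}$-equivariant.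

\begin{proposition}\label{prop:B}
\begin{itemize}
\item[(a)] The functor $B$ is exact.
\item[(b)] $B(F\otimes N)=F\otimes B(N)$, where $U_\lambda$ acts on the right on $B(N)$ only, while the left action of $\mathfrak{g}$ and the action of $\mathrm{G}_{\mathrm{ad}}$ are diagonal.
\item[(c)] The natural map $U_\lambda\to B(M(\lambda))$ is an isomorphism of bimodules.
\item[(d)] If $P\in\mathcal{O}_\lambda$ is projective, then $B(P)$ is a direct summand, as a bimodule with $\mathrm{G}_{\mathrm{ad}}$-action, of some $F\otimes U_\lambda$. In particular it is a finitely generated projective right $U_\lambda$-module.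
\end{itemize}
\end{proposition}

\begin{proof}
(a) By semisimplicity and \eqref{eq:hom}, $B(N)=\bigoplus_EE\otimes\operatorname{Hom}_{\mathfrak{g}}(E\otimes M(\lambda),N)$ naturally in $N$, the sum over irreducible $E$. Each $E\otimes M(\lambda)$ is projective by Lemma~\ref{lem:proj}(a) and (O3).

(b) Put $\mathcal{H}=\operatorname{Hom}_{\mathbb{C}}(M(\lambda),N)$. Then $\operatorname{Hom}_{\mathbb{C}}(M(\lambda),F\otimes N)=F\otimes\mathcal{H}$ with the stated left and right actions, and the adjoint action is diagonal. A tensor product of locally finite modules is locally finite, so $F\otimes B(N)\subseteq B(F\otimes N)$. Conversely, let $Y\subseteq F\otimes\mathcal{H}$ be a finite-dimensional $\operatorname{ad}\mathfrak{g}$-submodule. The image $Y'$ of the contraction $F^*\otimes Y\to\mathcal{H}$ is finite-dimensional and $\operatorname{ad}\mathfrak{g}$-stable, so $Y\subseteq F\otimes Y'\subseteq F\otimes B(N)$.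

(c) The map is injective by (O4). By (O5) it suffices to show that an irreducible $E$ occurs $\dim E_0$ times in $B(M(\lambda))$. By \eqref{eq:hom}, adjunction, $M(\lambda)=P(\lambda)$, (O2) and (O3), the multiplicity is
\[
\dim\operatorname{Hom}(M(\lambda),E^*\otimes M(\lambda))=[E^*\otimes M(\lambda):L(\lambda)]=\sum_\xi\dim(E^*)_\xi\,[M(\lambda+\xi):L(\lambda)].
\]
In a nonzero term $\lambda+\xi\in W\lambda$ and $\lambda+\xi\ge\lambda$ by (O1), while $\lambda+\xi\le\lambda$ by Lemma~\ref{lem:norm} with $p=0$. So $\xi=0$, and the sum is $\dim(E^*)_0=\dim E_0$.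

(d) Apply the additive functor $B$ to Lemma~\ref{lem:proj}(c) and use (b) and (c). As a right $U_\lambda$-module, $F\otimes U_\lambda$ is free of rank $\dim F$.
\end{proof}

Dominance of $\lambda$ is what makes $B$ exact. For $\mathfrak{sl}_2$ with $M(-\lambda)$ in place of $M(\lambda)$, the identity of $M(-\lambda)$ does not lift along $P(-\lambda)\to M(-\lambda)$, since $P(-\lambda)$ is indecomposable.

\subsection{The Euler characteristic $T_V$}
Let $V$ be a left $U_\lambda$-module that is either a finite length $(\mathfrak{g},K)$-module or an object of $\operatorname{Rep}(\mathfrak{g},\mathfrak{b})$; call the abelian category in question $\mathcal{A}$. The space $B(N)\otimes_{U_\lambda}V$ is a left $U$-module. In the first case let $K$ act on $B(N)$ through $K\to\mathrm{G}(\mathbb{C})\to\mathrm{G}_{\mathrm{ad}}$ and put $k(b\otimes v)=kb\otimes kv$. This is well defined because $k(bu)=(kb)(\operatorname{Ad}(k)u)$ and $k(uv)=(\operatorname{Ad}(k)u)(kv)$. It satisfies $k\,u\,k^{-1}=\operatorname{Ad}(k)u$, and its differential is the left action of $\operatorname{Lie}(K)$, because $\operatorname{ad}(x)b\otimes v+b\otimes xv=xb\otimes v$.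 For $P$ projective, Proposition~\ref{prop:B}(d) shows that $B(P)\otimes_{U_\lambda}V$ is a summand of $(F\otimes U_\lambda)\otimes_{U_\lambda}V=F\otimes V$, so it lies in $\mathcal{A}$.

For $N\in\mathcal{O}_\lambda$ choose a finite projective resolution $P_\bullet\to N$. By Proposition~\ref{prop:B}(a),(d), $B(P_\bullet)\to B(N)$ is a resolution by projective right $U_\lambda$-modules, so the homology of $B(P_\bullet)\otimes_{U_\lambda}V$ is $\operatorname{Tor}^{U_\lambda}_\bullet(B(N),V)$. This is a complex in $\mathcal{A}$, so the $\operatorname{Tor}$ groups are objects of $\mathcal{A}$. Two resolutions in $\mathcal{O}_\lambda$ are homotopy equivalent, so these objects do not depend on the choice. Define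
\[
T_V(N)=\sum_j(-1)^j\bigl[B(P_j)\otimes_{U_\lambda}V\bigr]=\sum_i(-1)^i\bigl[\operatorname{Tor}_i^{U_\lambda}(B(N),V)\bigr].
\]

\begin{proposition}\label{prop:T}
\begin{itemize}
\item[(a)] $T_V$ is additive on short exact sequences, $T_V(F\otimes N)=F\otimes T_V(N)$, and $T_V(M(\lambda))=[V]$.
\item[(b)] Each $\operatorname{Tor}_i^{U_\lambda}(B(N),V)$ is killed by $\operatorname{Ann}_UN$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Additivity follows from the horseshoe lemma, which gives a termwise split sequence of resolutions. The complex $F\otimes P_\bullet$ is a projective resolution of $F\otimes N$, and $B(F\otimes P_j)\otimes_{U_\lambda}V=F\otimes(B(P_j)\otimes_{U_\lambda}V)$ by Proposition~\ref{prop:B}(b). The last formula is Proposition~\ref{prop:B}(c).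

(b) Let $u\in U$. Left multiplication by $u$ on $B(P_\bullet)$ is a chain map of right $U_\lambda$-modules lifting left multiplication by $u$ on $B(N)$. If $u\in\operatorname{Ann}N$, the latter is zero, since $(ub)(m)=u\,b(m)$. A chain map between projective resolutions that lifts zero is null-homotopic, and it stays so after applying $-\otimes_{U_\lambda}V$. Hence $u$ acts by zero on homology.
\end{proof}

Note that the terms of the complex need not be killed by $\operatorname{Ann}N$; only the homology is. This is the reason for writing $T_V(N)$ in two ways.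

Let $N\in\mathcal{O}_\lambda$ have generalized infinitesimal character $\lambda$. By (O1), \eqref{eq:integral} and regularity of $\lambda$, there are unique integers $n_w$ with $[N]=\sum_{w\in W_\Lambda}n_w[M(w\lambda)]$. Put $\eta(N)=\sum_wn_ww\in\mathbb{Z}[W_\Lambda]$.

\begin{proposition}\label{prop:key}
Let $\Psi$ be a coherent family on $\Lambda$ with $\Psi(\lambda)=[V]$. For $N\in\mathcal{O}_\lambda$ with generalized infinitesimal character $\lambda$,
\begin{equation}\label{eq:key}
T_V(N)=\bigl(\eta(N)^*\cdot\Psi\bigr)(\lambda).
\end{equation}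
\end{proposition}

\begin{proof}
Consider $\mu\mapsto T_V(M(\mu))$ on $\lambda+Q_{\mathfrak{g}}$. It satisfies (i) by Proposition~\ref{prop:T}(b), since $\ker\chi_\mu\subseteq\operatorname{Ann}M(\mu)$, and (ii) by Proposition~\ref{prop:T}(a) and (O3). Its value at $\lambda$ is $[V]$. The restriction of $\Psi$ to $\lambda+Q_{\mathfrak{g}}$ has the same properties, so $T_V(M(\mu))=\Psi(\mu)$ by Lemma~\ref{lem:unique}. In particular $T_V(M(w\lambda))=\Psi(w\lambda)=(w^{-1}\cdot\Psi)(\lambda)$ for $w\in W_\Lambda$, and \eqref{eq:key} follows by additivity.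
\end{proof}

\subsection{The operators $E_x$ and $D_y$}
For $x,y\in W_\Lambda$ put
\[
E_x=\eta(P(x\lambda))^*,\qquad D_y=\eta(L(y\lambda))^*,\qquad P_x=B(P(x\lambda)).
\]
For $\mathfrak{sl}_2$ as in Section~\ref{sec:sl2}: $E_1=1$, $E_s=1+s$, $D_1=1-s$, $D_s=s$. Let $\langle\,,\rangle$ be the symmetric bilinear form on $\mathbb{C}[W_\Lambda]$ with orthonormal basis $W_\Lambda$; equivalently, $\langle a,b\rangle$ is the coefficient of $1$ in $ab^*$.

\begin{lemma}\label{lem:dual}
$\langle E_x^*,D_y^*\rangle=\delta_{xy}$. In particular $\{E_x\}$ and $\{D_y\}$ are bases of $\mathbb{C}[W_\Lambda]$.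
\end{lemma}

\begin{proof}
Write $[L(y\lambda)]=\sum_wa_{y,w}[M(w\lambda)]$, so $D_y^*=\sum_wa_{y,w}w$. By BGG reciprocity $E_x^*=\sum_w[M(w\lambda):L(x\lambda)]\,w$. Hence $\langle E_x^*,D_y^*\rangle=\sum_wa_{y,w}[M(w\lambda):L(x\lambda)]$, which is the multiplicity of $L(x\lambda)$ in $L(y\lambda)$.
\end{proof}

For a basal element $\Psi$ of $\mathcal{V}$ or of $\mathcal{M}$, we denote by $\Psi(\lambda)$ also the irreducible module, which is a $U_\lambda$-module, and we put $I(\Psi)=\operatorname{Ann}_U\Psi(\lambda)$. Thus $I(\overline{\Psi}_w)=\operatorname{Ann}L(w\lambda)$. For $N=P(x\lambda)$ the resolution has one term, and \eqref{eq:key} becomes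
\begin{equation}\label{eq:Ex}
(E_x\cdot\Psi)(\lambda)=\bigl[P_x\otimes_{U_\lambda}\Psi(\lambda)\bigr].
\end{equation}

\begin{corollary}\label{cor:positive}
In $\mathcal{V}$ and in $\mathcal{M}$, each $E_x$ acts on the basal basis by a matrix with nonnegative integer entries. For the action of $W_\Lambda$, we have $b'\le b$ if and only if $b'$ occurs in some $E_xb$, and this relation is transitive.
\end{corollary}

\begin{proof}
Write $E_x\Psi=\sum_bn_bb$ and evaluate at $\lambda$. By Corollary~\ref{cor:eval} and \eqref{eq:Ex}, $n_b$ is the multiplicity of $b(\lambda)$ in $P_x\otimes_{U_\lambda}\Psi(\lambda)$. The second claim holds because the $E_x$ span $\mathbb{C}[W_\Lambda]$. If $b''$ occurs in $E_{x'}b'$ and $b'$ occurs in $E_xb$, then $b''$ occurs in $E_{x'}E_xb$, since no cancellation is possible.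
\end{proof}

\begin{lemma}\label{lem:ann}
Let $\Psi$ be a basal element of $\mathcal{V}$ or of $\mathcal{M}$. Then $E_x\Psi=0$ if and only if $P_x=P_xI(\Psi)$. Hence, if $\Psi'$ is another basal element of $\mathcal{V}$ or of $\mathcal{M}$ with $I(\Psi)\subseteq I(\Psi')$, then $E_x\Psi=0$ implies $E_x\Psi'=0$.
\end{lemma}

\begin{proof}
Put $V=\Psi(\lambda)$, $I=I(\Psi)$ and $R=U/I$, a quotient of $U_\lambda$. All tensor products are over $U_\lambda$, and $P_x\otimes R=P_x/P_xI$. By \eqref{eq:Ex} and Corollary~\ref{cor:eval}, $E_x\Psi=0$ if and only if the finite length module $P_x\otimes V$ is zero. If $P_x\otimes R=0$, then $P_x\otimes V=(P_x\otimes R)\otimes_RV=0$. Conversely, $u\mapsto(uv)_{v\in V}$ embeds $R$ in $\prod_{v\in V}V$ as a left module. Since $P_x$ is a summand of a free right module of finite rank, $P_x\otimes-$ is exact and commutes with products, so $P_x\otimes R$ embeds in $\prod_{v}(P_x\otimes V)$. Thus $P_x\otimes V=0$ implies $P_x\otimes R=0$. Finally, $P_x=P_xI(\Psi)\subseteq P_xI(\Psi')$ gives $P_x=P_xI(\Psi')$.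
\end{proof}

This lemma is the bridge between $G$ and highest weight modules: $\Psi$ and $\Psi'$ may belong to different spaces.

\section{Kazhdan--Lusztig cells as two-sided ideals}\label{sec:ideals}

Lemma~\ref{lem:ann} transfers information one $E_x$ at a time. To draw conclusions about irreducible representations of $W_\Lambda$ we must know that suitable sets of $E_x$ span the two-sided ideals of $\mathbb{C}[W_\Lambda]$ cut out by double cells. This follows from (K2) and the duality of Lemma~\ref{lem:dual}.

Identify $\mathcal{M}$ with $\mathbb{C}[W]$ by $\Psi_w\leftrightarrow w$. Then $W$ acts by left multiplication, and $a\in\mathbb{C}[W_\Lambda]$ acts through the second factor by right multiplication by $a^*$. This is the action $(w_2\cdot\Psi)(\mu)=\Psi(w_2^{-1}\mu)$: the map $\mu\mapsto[M(w\mu)]$ is a coherent family on $\Lambda$ by (O3), it equals $\Psi_w$ by Lemma~\ref{lem:unique}, and so $(w_2\cdot\Psi_w)(\mu)=[M(ww_2^{-1}\mu)]$. Write $\overline{\Psi}_w=\sum_{w'}a_{w,w'}w'$; evaluating at $\lambda$ gives $[L(w\lambda)]=\sum_{w'}a_{w,w'}[M(w'\lambda)]$. If $a_{w,w'}\ne0$, then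 $w'\lambda-w\lambda\in Q_{\mathfrak{g}}$, so $w^{-1}w'\lambda-\lambda\in Q_{\mathfrak{g}}$ and $w^{-1}w'\in W_\Lambda$ by \eqref{eq:integral}. Hence
\begin{equation}\label{eq:coset}
\overline{\Psi}_w\in\mathbb{C}[wW_\Lambda]=w\,\mathbb{C}[W_\Lambda],\qquad\text{and}\qquad\overline{\Psi}_y=\eta(L(y\lambda))=D_y^*\quad\text{for }y\in W_\Lambda .
\end{equation}

For a downward closed set $\mathcal{S}$ of Kazhdan--Lusztig cells let $\mathcal{M}_{\mathcal{S}}$ be the span of the basal elements in the cells of $\mathcal{S}$, a $W\times W_\Lambda$-submodule, and let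
\[
A_{\mathcal{S}}=\bigoplus_{\mathcal{D}\notin\mathcal{S}}\ \bigoplus_{\sigma\in\operatorname{Irr}(\mathcal{D})}\mathbb{C}[W_\Lambda]e_\sigma ,
\]
a two-sided ideal of $\mathbb{C}[W_\Lambda]$. The $\sigma$-isotypic part of $\mathcal{M}$ for $W_\Lambda$ is $\mathcal{M}e_\sigma^*=\mathcal{M}e_\sigma$.

\begin{lemma}\label{lem:cells}
\begin{itemize}
\item[(a)] $\operatorname{Irr}(W_\Lambda)$ is the disjoint union of the double cells, and $\mathcal{M}_{\mathcal{S}}=\bigoplus_{\mathcal{D}\in\mathcal{S}}\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal{D})}\mathcal{M}e_\sigma$. So an element of $\mathcal{M}$ lies in $\mathcal{M}_{\mathcal{S}}$ if and only if $A_{\mathcal{S}}$ kills it.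
\item[(b)] $A_{\mathcal{S}}$ is the span of the $E_x$ with $x\in W_\Lambda$ and $\overline{\Psi}_x\notin\mathcal{M}_{\mathcal{S}}$.
\item[(c)] If $\sigma\in\operatorname{Irr}(\mathcal{D})$, there is $y\in W_\Lambda$ with $\overline{\Psi}_y\in\mathcal{D}$ and $\overline{\Psi}_ye_\sigma\ne0$; for such $y$, the element $D_y$ acts on $\sigma$ by a nonzero operator.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By semisimplicity $\mathcal{M}$ is isomorphic to the direct sum of the $\mathcal{M}(\mathcal{D})$. As a $W_\Lambda$-module, $\mathcal{M}=\mathbb{C}[W]$ is free of rank $|W/W_\Lambda|$, so $\sigma$ has multiplicity $|W/W_\Lambda|\dim\sigma=\dim\operatorname{Ind}\sigma$. By (K2) each $\mathcal{D}$ with $\sigma\in\operatorname{Irr}(\mathcal{D})$ contributes this full multiplicity, so there is exactly one such $\mathcal{D}$. The layers of $\mathcal{M}_{\mathcal{S}}$ are the $\mathcal{M}(\mathcal{D})$ with $\mathcal{D}\in\mathcal{S}$; so $\mathcal{M}_{\mathcal{S}}$ contains $\sigma\in\operatorname{Irr}(\mathcal{D})$ with full multiplicity if $\mathcal{D}\in\mathcal{S}$, and not at all otherwise.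

(b) Consider $Y=\mathcal{M}_{\mathcal{S}}\cap\mathbb{C}[W_\Lambda]$. By \eqref{eq:coset} each basal element is supported on one coset $wW_\Lambda$, so $Y$ is the span of the $\overline{\Psi}_x\in\mathcal{M}_{\mathcal{S}}$ with $x\in W_\Lambda$. Right multiplication by $e_\sigma$ preserves each $\mathbb{C}[wW_\Lambda]$, so by (a) also $Y=\bigoplus_{\mathcal{D}\in\mathcal{S}}\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal{D})}\mathbb{C}[W_\Lambda]e_\sigma$. We compute $Y^\perp$ in two ways. For $\sigma\neq\tau$ we have $(ae_\sigma)(be_\tau)^*=ae_\sigma e_\tau b^*=0$, so distinct blocks are orthogonal; the form being nondegenerate, a dimension count gives $Y^\perp=A_{\mathcal{S}}$. By Lemma~\ref{lem:dual}, $\{E_x^*\}$ is the basis dual to $\{\overline{\Psi}_x\}$, so $Y^\perp$ is spanned by the $E_x^*$ with $\overline{\Psi}_x\notin\mathcal{M}_{\mathcal{S}}$. Apply $*$, which preserves $A_{\mathcal{S}}$ because $(ae_\sigma)^*=a^*e_\sigma$.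

(c) The point is to find $y$ in $W_\Lambda$ rather than in $W$; the left action of $W$ supplies it. Let $\mathcal{S}=\{\mathcal{D}'\le\mathcal{D}\}$ and $Y$ as in (b). By (a) applied to $\{\mathcal{D}'<\mathcal{D}\}$, basal elements in cells $<\mathcal{D}$ are killed by $e_\sigma$. Suppose that all $\overline{\Psi}_y\in\mathcal{D}$ with $y\in W_\Lambda$ are killed too. Then $Ye_\sigma=0$. The space $\mathcal{M}_{\mathcal{S}}$ is the direct sum of its intersections with the $u\,\mathbb{C}[W_\Lambda]$, and being stable under left multiplication by $W$, it meets $u\,\mathbb{C}[W_\Lambda]$ in $uY$. So $\mathcal{M}_{\mathcal{S}}e_\sigma=0$, contradicting (a). Finally $D_ye_\sigma=\overline{\Psi}_y^{\,*}e_\sigma^*=(e_\sigma\overline{\Psi}_y)^*=(\overline{\Psi}_ye_\sigma)^*\ne0$.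
\end{proof}

For a Kazhdan--Lusztig cell $\mathcal{D}$ write $\mathcal{M}_{\le\mathcal{D}}$ and $A_{\not\le\mathcal{D}}$ for $\mathcal{M}_{\mathcal{S}}$ and $A_{\mathcal{S}}$ with $\mathcal{S}=\{\mathcal{D}'\le\mathcal{D}\}$.

\begin{lemma}\label{lem:upper}
Let $\overline{\Psi}_w\in\mathcal{D}$, and let $\Psi$ be a basal element of $\mathcal{V}$ or of $\mathcal{M}$ with $I(\Psi)\supseteq\operatorname{Ann}L(w\lambda)$. Then $A_{\not\le\mathcal{D}}\Psi=0$. In particular, $\operatorname{Ann}L(w\lambda)\subseteq\operatorname{Ann}L(w'\lambda)$ implies $\overline{\Psi}_{w'}\le\overline{\Psi}_w$.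
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cells}(b), $A_{\not\le\mathcal{D}}$ is spanned by the $E_x$ with $\overline{\Psi}_x\not\le\mathcal{D}$. Each of them kills $\overline{\Psi}_w\in\mathcal{M}_{\le\mathcal{D}}$ by Lemma~\ref{lem:cells}(a), hence kills $\Psi$ by Lemma~\ref{lem:ann}. For $\Psi=\overline{\Psi}_{w'}$, Lemma~\ref{lem:cells}(a) then gives $\overline{\Psi}_{w'}\in\mathcal{M}_{\le\mathcal{D}}$.
\end{proof}

\section{The attached cell and the proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proposition}\label{prop:attached}
Let $\Psi$ be a basal element of $\mathcal{V}$.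
\begin{itemize}
\item[(a)] The Kazhdan--Lusztig cell $\mathcal{D}(\Psi)$ of $\overline{\Psi}_w$, where $\operatorname{Ann}\Psi(\lambda)=\operatorname{Ann}L(w\lambda)$, depends neither on $w$ nor on the regular dominant $\lambda\in\Lambda$.
\item[(b)] If $\Psi'\le\Psi$, then $\mathcal{D}(\Psi')\le\mathcal{D}(\Psi)$. In particular $\mathcal{D}(\Psi)$ is constant on Harish-Chandra cells.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The elements $E_x$ do not depend on $\lambda$, since $\{E_x^*\}$ is the basis dual to $\{\overline{\Psi}_x\}_{x\in W_\Lambda}$, whose definition does not involve $\lambda$. Let $(w,\lambda)$ and $(w',\lambda')$ be two choices, and let $\mathcal{D}$ be the cell of $\overline{\Psi}_w$. By Lemma~\ref{lem:upper} at $\lambda$, every $E_x$ with $\overline{\Psi}_x\not\le\mathcal{D}$ kills $\Psi$. By Lemma~\ref{lem:ann} at $\lambda'$, it kills $\overline{\Psi}_{w'}$. So $\overline{\Psi}_{w'}\le\overline{\Psi}_w$ by Lemma~\ref{lem:cells}(a),(b), and the reverse inequality follows by exchanging the two choices.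

(b) Put $\mathcal{D}=\mathcal{D}(\Psi)$. By Corollary~\ref{cor:positive}, $\Psi'$ occurs in some $E_x\Psi=\sum_bn_bb$, with all $n_b\ge0$. Let $\overline{\Psi}_{x'}\not\le\mathcal{D}$. Then $E_{x'}E_x$ lies in the two-sided ideal $A_{\not\le\mathcal{D}}$, which kills $\Psi$ by Lemma~\ref{lem:upper}; so $\sum_bn_bE_{x'}b=0$. Each $E_{x'}b$ has nonnegative coefficients and $n_{\Psi'}>0$, so $E_{x'}\Psi'=0$. If $I(\Psi')=\operatorname{Ann}L(w'\lambda)$, then $E_{x'}\overline{\Psi}_{w'}=0$ by Lemma~\ref{lem:ann}. These $E_{x'}$ span $A_{\not\le\mathcal{D}}$, so $\overline{\Psi}_{w'}\le\mathcal{D}$.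
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Put $\mathcal{D}_0=\mathcal{D}(\mathcal{C})$. Let $\sigma$ occur in $\mathcal{V}(\mathcal{C})$, and let $\mathcal{D}$ be the Kazhdan--Lusztig cell with $\sigma\in\operatorname{Irr}(\mathcal{D})$, given by Lemma~\ref{lem:cells}(a). We show $\mathcal{D}=\mathcal{D}_0$.

\emph{Step 1: $\mathcal{D}\le\mathcal{D}_0$.} For $\Psi\in\mathcal{C}$ we have $I(\Psi)=\operatorname{Ann}L(w\lambda)$ with $\overline{\Psi}_w\in\mathcal{D}_0$, so $A_{\not\le\mathcal{D}_0}\Psi=0$ by Lemma~\ref{lem:upper}. Hence $A_{\not\le\mathcal{D}_0}$ kills $\mathcal{V}(\mathcal{C})$. If $\mathcal{D}\not\le\mathcal{D}_0$, then $e_\sigma\in A_{\not\le\mathcal{D}_0}$ would kill $\mathcal{V}(\mathcal{C})$, although $\sigma$ occurs in it.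

\emph{Step 2: $\mathcal{D}_0\le\mathcal{D}$.} Step~1 holds for the whole submodule generated by $\Psi$, in which smaller double cells do occur (for $\mathrm{SL}_2(\mathbb{R})$, the submodule generated by $D^+$ contains $F$). So now we must use that we pass to the quotient $\mathcal{V}(\mathcal{C})$, and we need an operator whose output is confined. Choose $y\in W_\Lambda$ with $\overline{\Psi}_y\in\mathcal{D}$ and $D_y$ nonzero on $\sigma$, by Lemma~\ref{lem:cells}(c). Then $D_y$ is nonzero on $\mathcal{V}(\mathcal{C})$, so there are $\Psi,\Psi'\in\mathcal{C}$ such that $\Psi'$ has nonzero coefficient in the expansion $D_y\Psi=\sum_bn_bb$ into basal elements. Put $X=\Psi(\lambda)$ and $X'=\Psi'(\lambda)$. By \eqref{eq:key},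
\[
\sum_bn_b\,b(\lambda)=T_X(L(y\lambda))=\sum_i(-1)^i\bigl[\operatorname{Tor}_i^{U_\lambda}(B(L(y\lambda)),X)\bigr].
\]
The $b(\lambda)$ are pairwise distinct irreducible modules (Corollary~\ref{cor:eval}), so $X'$ is a composition factor of some $\operatorname{Tor}_i$. This module is killed by $\operatorname{Ann}L(y\lambda)$, by Proposition~\ref{prop:T}(b). Hence $\operatorname{Ann}L(y\lambda)\subseteq\operatorname{Ann}X'=\operatorname{Ann}L(w'\lambda)$ for some $w'$ with $\overline{\Psi}_{w'}\in\mathcal{D}_0$. By Lemma~\ref{lem:upper}, $\overline{\Psi}_{w'}\le\overline{\Psi}_y$, that is, $\mathcal{D}_0\le\mathcal{D}$.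
\end{proof}

\begin{remark}
Linearity of $G$ plays no role, because $K$ acts on the bimodules $B(N)$ through $\mathrm{G}_{\mathrm{ad}}$; the kernel of $\iota$ acts only on the factor $V$ of $B(N)\otimes_{U_\lambda}V$. Connectedness of $\mathrm{G}$ is used to see that $K$ preserves $Z(\mathfrak{g})$ and the two-sided ideals of $U$ (Lemma~\ref{lem:primitive}), and in the description of the representation ring in Lemma~\ref{lem:unique}. The group $W_\Lambda$ enters only through (K0), (K2) and the self-duality of its irreducible representations, so its type is irrelevant.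
\end{remark}

\section{The special representation: proof of Theorem~\ref{thm:B}}\label{sec:special}

Multiplicity one suggests the Perron--Frobenius theorem: \emph{a real square matrix $R$ with all entries positive has its spectral radius $r>0$ as an algebraically simple eigenvalue, with an eigenvector whose entries are positive; the same holds for the transpose.} Suppose that some element of $\mathbb{C}[W_\Lambda]$ acts by zero on every member of a double cell except the special one $\sigma_0$, and acts by a positive matrix on a Harish-Chandra cell representation. Then $\sigma_0$ occurs, and it cannot occur twice, since every nonzero eigenvalue would be repeated. We construct such an element $\Pi^*$. The vanishing will come from the fact that $\sigma_0$ occurs in lower degree of $S(\mathfrak{h}^*)$ than the other members. The positivity will come from expanding $\Pi^*$ in the basis $E_x$: the coefficients are leading Taylor coefficients of characters of highest weight modules.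

\subsection{Input from Kazhdan--Lusztig theory}
For $\sigma\in\operatorname{Irr}(W_\Lambda)$ let $b_\sigma$ be the least $j$ such that $\sigma$ occurs in $S^j(\mathfrak{h}^*)$. As a $W_\Lambda$-module, $\mathfrak{h}^*$ is the sum of the span of $\Delta_\Lambda$ and a subspace of fixed vectors, so $b_\sigma$ can equally be computed in the symmetric algebra of the reflection representation. View $W_\Lambda$ as a Coxeter group with the simple reflections of $\Delta^+_\Lambda$, length function $\ell$, longest element $w_0$ and Kazhdan--Lusztig polynomials $P_{y,x}$; let $C_x=\sum_y(-1)^{\ell(x)-\ell(y)}P_{y,x}(1)\,y$ be the Kazhdan--Lusztig basis at $q=1$.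
\begin{itemize}
\item[(KL)] (The Kazhdan--Lusztig conjecture, proved by Beilinson--Bernstein and Brylinski--Kashiwara; the nonintegral case is reduced to the Coxeter group $W_\Lambda$ by Soergel \cite{soergel}.) For $x,y\in W_\Lambda$, $a_{x,y}=(-1)^{\ell(x)-\ell(y)}P_{yw_0,xw_0}(1)$. Equivalently, $\overline{\Psi}_xw_0=C_{xw_0}$.
\end{itemize}
From $P_{y,x}=P_{y^{-1},x^{-1}}=P_{w_0yw_0,w_0xw_0}$ we get $P_{y^{-1}w_0,x^{-1}w_0}=P_{w_0y,w_0x}=P_{yw_0,xw_0}$. So $a_{x^{-1},y^{-1}}=a_{x,y}$, that is,
\begin{equation}\label{eq:star}
\overline{\Psi}_x^{\,*}=\overline{\Psi}_{x^{-1}}\qquad(x\in W_\Lambda).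
\end{equation}
This symmetry transports the positivity of Corollary~\ref{cor:positive} from right to left multiplication.

\begin{lemma}\label{lem:twosided}
For $x,y,y'\in W_\Lambda$, the product $E_y\overline{\Psi}_xE_{y'}^*$ is a combination of the $\overline{\Psi}_z$, $z\in W_\Lambda$, with nonnegative coefficients. For $x,z\in W_\Lambda$, we have $\overline{\Psi}_z\le\overline{\Psi}_x$ if and only if $\overline{\Psi}_z$ occurs in some $E_y\overline{\Psi}_xE_{y'}^*$.
\end{lemma}

\begin{proof}
The product $\overline{\Psi}_xE_{y'}^*$ is the action of $E_{y'}$ on $\overline{\Psi}_x$, so it is a nonnegative combination of elements $\overline{\Psi}_{x'}$ by Corollary~\ref{cor:positive}. By \eqref{eq:star}, $E_y\overline{\Psi}_{x'}=(\overline{\Psi}_{x'^{-1}}E_y^*)^*$ is a nonnegative combination of elements $\overline{\Psi}_z^{\,*}=\overline{\Psi}_{z^{-1}}$. For the second claim, $\overline{\Psi}_z\le\overline{\Psi}_x$ means that $\overline{\Psi}_z$ occurs in $u\overline{\Psi}_xv$ for some $u\in W$, $v\in W_\Lambda$. This product lies in $\mathbb{C}[uW_\Lambda]$, so $u\in W_\Lambda$ by \eqref{eq:coset}.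 Expand $u$ in the basis $\{E_y\}$ and $v$ in the basis $\{E_{y'}^*\}$.
\end{proof}

By (KL) and this lemma, $\overline{\Psi}_z\le\overline{\Psi}_x$ if and only if $C_{zw_0}$ occurs in an element of $\mathbb{C}[W_\Lambda]C_{xw_0}\mathbb{C}[W_\Lambda]$. So under $x\mapsto xw_0$ the cells, restricted to $W_\Lambda$, are Lusztig's two-sided cells of $W_\Lambda$; every Kazhdan--Lusztig cell meets $W_\Lambda$ by Lemma~\ref{lem:cells}(c). The minimum of the order is the cell of $\overline{\Psi}_1=\sum_y(-1)^{\ell(y)}y$, with double cell $\{\mathrm{sgn}\}$. In these terms we use: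
\begin{itemize}
\item[(L)] (Lusztig \cite[Ch.~4--5]{lusztigbook}, \cite{lusztigcells}.) There is a function $\mathbf{a}$ on the set of Kazhdan--Lusztig cells such that $\mathbf{a}(\mathcal{D}')\ge\mathbf{a}(\mathcal{D})$ if $\mathcal{D}'\le\mathcal{D}$, and $b_\sigma\ge\mathbf{a}(\mathcal{D})$ for $\sigma\in\operatorname{Irr}(\mathcal{D})$, with equality if and only if $\sigma$ is special.
\end{itemize}

\begin{remark}\label{rem:transitive}
Fact (K0) follows from (KL). Each coset $wW_\Lambda$ contains an element $u$ with $u\Delta^+_\Lambda\subseteq\Delta^+$: the set $w^{-1}\Delta^+\cap\Delta_\Lambda$ is a positive system of $\Delta_\Lambda$, hence equals $v\Delta_\Lambda^+$ with $v\in W_\Lambda$, and $u=wv$ works. Then $u\lambda$ is regular dominant in $u\Lambda$, and conjugation by $u$ is an isomorphism of Coxeter groups $W_\Lambda\to W_{u\Lambda}$. Applying (KL) to $u\Lambda$ gives $[L(ux\lambda)]=\sum_ya_{x,y}[M(uy\lambda)]$, that is, $\overline{\Psi}_{ux}=u\overline{\Psi}_x$. So $\overline{\Psi}_{u'z}\le\overline{\Psi}_{ux}$ if and only if $\overline{\Psi}_z\le\overline{\Psi}_x$, and the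 latter relation is transitive by the positivity in Lemma~\ref{lem:twosided}, whose proof does not use (K0).
\end{remark}

\begin{example}\label{ex:B2}
Let $W_\Lambda=W$ be of type $B_2$, generated by $s,t$ with $(st)^4=1$. All $P_{y,x}$ with $y\le x$ in the Bruhat order equal $1$: this holds for $\ell(x)-\ell(y)\le2$ by the degree bound, and the remaining cases reduce to these by $P_{y,x}=P_{ry,x}$ for a simple reflection $r$ with $rx<x$. Multiplying out,
\[
C_sC_t=C_{st},\qquad C_sC_{ts}=C_{sts}+C_s,\qquad C_sC_{tst}=C_{w_0}+C_{st},
\]
and these identities persist under $s\leftrightarrow t$ and under $*$. They show that the six elements $C_x$, $x\ne1,w_0$, are equivalent. The element $C_{w_0}$ spans the ideal $\mathbb{C}e_{\mathrm{sgn}}$, and the $C_x$ with $x\neq1$ span the augmentation ideal. So the double cells are $\{\mathrm{sgn}\}$, $\{\mathrm{triv}\}$, and the set formed by the reflection representation and the two remaining one-dimensional characters. In the last one the reflection representation $S^1(\mathfrak{h}^*)$ has $b=1$ and the two characters have $b\ge2$, so the reflection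 representation is the special one.
\end{example}

For the rest of the section fix a Kazhdan--Lusztig cell $\mathcal{D}_0$ with special representation $\sigma_0$, and put
\[
c=\{x\in W_\Lambda:\overline{\Psi}_x\in\mathcal{D}_0\},\qquad m=b_{\sigma_0}=\mathbf{a}(\mathcal{D}_0).
\]
By (L) and (K1),
\begin{equation}\label{eq:b}
b_\sigma\ge m\ \text{ for }\sigma\in\operatorname{Irr}(\mathcal{D}),\ \mathcal{D}\le\mathcal{D}_0;\qquad b_\sigma>m\ \text{ for }\sigma\in\operatorname{Irr}(\mathcal{D}_0)\setminus\{\sigma_0\}.
\end{equation}

\subsection{Leading coefficients of characters}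
For $v=\sum_yv_yy\in\mathbb{C}[W_\Lambda]$ and $j\ge0$ define a polynomial function on $\mathfrak{h}^*\times\mathfrak{h}$ by
\[
f_{v,j}(\mu,h)=\sum_yv_y\langle y\mu,h\rangle^j .
\]
It is the value at $h$ of $v\cdot\mu^j\in S^j(\mathfrak{h}^*)$, viewed as a polynomial on $\mathfrak{h}$. The powers $\mu^j$ span $S^j(\mathfrak{h}^*)$, so $f_{v,j}\equiv0$ if and only if $v$ acts by zero on $S^j(\mathfrak{h}^*)$. For $x\in W_\Lambda$ write $f_{x,j}=f_{\overline{\Psi}_x,j}$, and let $m_x$ be the least $j$ with $f_{x,j}\not\equiv0$. Then
\begin{equation}\label{eq:mx}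
m_x=\min\{b_\sigma:\overline{\Psi}_xe_\sigma\ne0\}.
\end{equation}
Indeed, if $\overline{\Psi}_x$ is nonzero on $S^j(\mathfrak{h}^*)$, it is nonzero on some constituent $\sigma$, and $b_\sigma\le j$; conversely, if $\overline{\Psi}_xe_\sigma\ne0$, then $\overline{\Psi}_x$ is nonzero on $\sigma\subseteq S^{b_\sigma}(\mathfrak{h}^*)$.

The regular dominant elements of $\Lambda$ include $\lambda+p$ for all dominant $p\in Q_\iota$; since $Q_\iota$ has full rank in $\mathfrak{h}^*$, they are Zariski dense. The elements $h\in\mathfrak{h}$ with $\langle\alpha,h\rangle$ real and positive for all $\alpha\in\Delta^+$ are Zariski dense in $\mathfrak{h}$. \emph{Fix such $\mu\in\Lambda$ and $h\in\mathfrak{h}$ with $f_{x,m_x}(\mu,h)\ne0$ for all $x\in W_\Lambda$.}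

\begin{lemma}\label{lem:leading}
$f_{x,m_x}(\mu,h)>0$ for all $x\in W_\Lambda$.
\end{lemma}

\begin{proof}
Since $\overline{\Psi}_x(\mu)=[L(x\mu)]$, we have $\operatorname{ch}L(x\mu)=\sum_ya_{x,y}\operatorname{ch}M(y\mu)$, where $\operatorname{ch}M(y\mu)=e^{y\mu-\rho}\prod_{\alpha\in\Delta^+}(1-e^{-\alpha})^{-1}$. For $t>0$ these characters converge absolutely at $e^{th}$, and
\[
\varphi(t):=\sum_ya_{x,y}\,e^{t\langle y\mu,h\rangle}=e^{t\langle x\mu,h\rangle}\prod_{\alpha\in\Delta^+}\bigl(1-e^{-t\langle\alpha,h\rangle}\bigr)\sum_{\beta\ge0}\dim L(x\mu)_{x\mu-\rho-\beta}\;e^{-t\langle\beta,h\rangle}.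
\]
The product and the sum on the right are positive real numbers. So $e^{-t\langle x\mu,h\rangle}\varphi(t)\,t^{-m_x}>0$ for $t>0$. On the other hand $\varphi(t)=\sum_jf_{x,j}(\mu,h)\,t^j/j!$, and the terms with $j<m_x$ vanish. Letting $t\to0^+$ shows that $f_{x,m_x}(\mu,h)/m_x!$ is a limit of positive real numbers (even though $\langle x\mu,h\rangle$ may be complex), and it is nonzero.
\end{proof}

\begin{lemma}\label{lem:m}
If $x,z\in W_\Lambda$ and $\overline{\Psi}_z\le\overline{\Psi}_x$, then $m_z\ge m_x$. Moreover $m_x\ge m$ if $\overline{\Psi}_x\le\mathcal{D}_0$, and $m_x=m$ for all $x\in c$.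
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:twosided}, $\overline{\Psi}_z$ occurs in some $v=E_y\overline{\Psi}_xE_{y'}^*=\sum_{z'}n_{z'}\overline{\Psi}_{z'}$ with all $n_{z'}\ge0$. Let $m'\le m_z$ be the minimum of the $m_{z'}$ with $n_{z'}>0$. In $f_{v,m'}(\mu,h)=\sum_{z'}n_{z'}f_{z',m'}(\mu,h)$ the terms with $m_{z'}>m'$ vanish, and those with $m_{z'}=m'$, $n_{z'}>0$ are positive by Lemma~\ref{lem:leading}. So $v$ acts nontrivially on $S^{m'}(\mathfrak{h}^*)$, hence so does its factor $\overline{\Psi}_x$, and $m_x\le m'\le m_z$.

If $\overline{\Psi}_x\le\mathcal{D}_0$ and $\overline{\Psi}_xe_\sigma\ne0$, then $\sigma\in\operatorname{Irr}(\mathcal{D})$ with $\mathcal{D}\le\mathcal{D}_0$ by Lemma~\ref{lem:cells}(a), so $m_x\ge m$ by \eqref{eq:b} and \eqref{eq:mx}. By Lemma~\ref{lem:cells}(c), $\overline{\Psi}_xe_{\sigma_0}\ne0$ for some $x\in c$, and then $m_x=m$. By the first claim $m_x$ is constant on $c$.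
\end{proof}

\subsection{The element $\Pi$}
Put $\Pi=\sum_{y\in W_\Lambda}\langle y\mu,h\rangle^m\,y$. It represents the functional $v\mapsto f_{v,m}(\mu,h)$, in the sense that $\langle\Pi,v\rangle=f_{v,m}(\mu,h)$ for all $v\in\mathbb{C}[W_\Lambda]$.

\begin{lemma}\label{lem:Pi}
\begin{itemize}
\item[(a)] $\Pi^*=\sum_x\alpha_xE_x$ with $\alpha_x\ge0$ if $\overline{\Psi}_x\le\mathcal{D}_0$ and $\alpha_x>0$ if $x\in c$.
\item[(b)] $\Pi^*$ acts by zero on every $\sigma\in\operatorname{Irr}(\mathcal{D}_0)\setminus\{\sigma_0\}$.
\end{itemize}
\end{lemma}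

\begin{proof}
(a) Since $\{E_x^*\}$ is dual to $\{\overline{\Psi}_x\}$, we have $\Pi=\sum_x\alpha_xE_x^*$ with $\alpha_x=\langle\Pi,\overline{\Psi}_x\rangle=f_{x,m}(\mu,h)$. If $\overline{\Psi}_x\le\mathcal{D}_0$, then $m_x\ge m$, so $\alpha_x$ is zero (if $m_x>m$) or positive (if $m_x=m$, in particular if $x\in c$), by Lemmas~\ref{lem:leading} and~\ref{lem:m}.

(b) By \eqref{eq:b}, $\sigma$ does not occur in $S^m(\mathfrak{h}^*)$. So every $v\in\mathbb{C}[W_\Lambda]e_\sigma$ acts by zero there, and $\langle\Pi,v\rangle=0$. As distinct blocks are orthogonal, $\Pi e_\sigma$ is orthogonal to all of $\mathbb{C}[W_\Lambda]$, so $\Pi e_\sigma=0$ and $\Pi^*e_\sigma=(\Pi e_\sigma)^*=0$.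
\end{proof}

For $\mathfrak{sl}_2$ the cell $\{\overline{\Psi}_s\}$ has $m=0$ and $\Pi^*=1+s=E_s$. The cell $\{\overline{\Psi}_1\}$ has $m=1$ and $\Pi^*=\langle\mu,h\rangle(1-s)=\langle\mu,h\rangle(2E_1-E_s)$; the negative coefficient is harmless because $E_s$ kills $F$. Let $\pi$ be the operator by which $\Pi^*$ acts on $\sigma_0$.

\subsection{Positivity on Harish-Chandra cells}
By Proposition~\ref{prop:attached}(b), the Harish-Chandra cells $\mathcal{C}$ with $\mathcal{D}(\mathcal{C})\le\mathcal{D}_0$ form a downward closed set, and so do those with $\mathcal{D}(\mathcal{C})<\mathcal{D}_0$. Let $\mathcal{V}_0$ be the quotient of the span of the first set by the span of the second. It is a finite-dimensional $W_\Lambda$-module with basis the union $\mathcal{B}_0$ of the Harish-Chandra cells attached to $\mathcal{D}_0$, and its layers are the representations of these cells. By Theorem~\ref{thm:A} all constituents of $\mathcal{V}_0$ lie in $\operatorname{Irr}(\mathcal{D}_0)$. By Lemma~\ref{lem:Pi}(b) and semisimplicity, on any subquotient of $\mathcal{V}_0$ containing $\sigma_0$ with multiplicity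 $k$, the operator $\Pi^*$ is conjugate to $\pi^{\oplus k}\oplus0$.

\begin{lemma}\label{lem:entries}
The matrix of $\Pi^*$ on $\mathcal{V}_0$ in the basis $\mathcal{B}_0$ has nonnegative entries. If $\Psi,\Psi'\in\mathcal{B}_0$ and $\Psi'\le\Psi$, the coefficient of $\Psi'$ in $\Pi^*\Psi$ is positive.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:upper}, $E_x$ kills $\mathcal{V}_0$ if $\overline{\Psi}_x\not\le\mathcal{D}_0$. So $\Pi^*$ acts as $\sum\alpha_xE_x$ over the $x$ with $\overline{\Psi}_x\le\mathcal{D}_0$, a sum of nonnegative matrices by Lemma~\ref{lem:Pi}(a) and Corollary~\ref{cor:positive}. For the second claim it suffices to find $x\in c$ such that $\Psi'$ occurs in $E_x\Psi$; here Theorem~\ref{thm:A} is used. Choose $g\in W_\Lambda$ such that $\Psi'$ occurs in $g\Psi$. The idempotent $e=\sum_{\sigma\in\operatorname{Irr}(\mathcal{D}_0)}e_\sigma$ acts on $\mathcal{V}_0$ as the identity, so $g$ acts as $ge$. Now $ge\in A_{\mathcal{S}}$ for $\mathcal{S}=\{\mathcal{D}<\mathcal{D}_0\}$, so by Lemma~\ref{lem:cells}(b) $ge$ is a combination of $E_x$ with $x\in c$ or $\overline{\Psi}_x\not\le\mathcal{D}_0$.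 The latter act by zero. Hence some $E_x$ with $x\in c$ has a nonzero, so positive, coefficient of $\Psi'$ in $E_x\Psi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) Let $\mathcal{C}$ be attached to $\mathcal{D}_0$, so $\sigma_{\mathcal{C}}=\sigma_0$, and let $k$ be the multiplicity of $\sigma_0$ in $\mathcal{V}(\mathcal{C})$. Any two elements of $\mathcal{C}$ are comparable in both directions, so by Lemma~\ref{lem:entries} $\Pi^*$ acts on $\mathcal{V}(\mathcal{C})$ by a matrix with positive entries. Its spectral radius $r>0$ is an algebraically simple eigenvalue. The operator is conjugate to $\pi^{\oplus k}\oplus0$, in which $r$ has algebraic multiplicity $k$ times its multiplicity for $\pi$. Therefore $k=1$. Moreover $r$ is the spectral radius of $\pi$ and an algebraically simple eigenvalue of $\pi$; in particular $r$ is the same for all cells attached to $\mathcal{D}_0$.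

(ii) The inequality is Proposition~\ref{prop:attached}(b), and equality holds if $\mathcal{C}'=\mathcal{C}$. Suppose that $\mathcal{C}'<\mathcal{C}$ are both attached to $\mathcal{D}_0$. The idea is that semisimplicity splits the extension of the two cell representations, while positivity of the off-diagonal block forbids this on the $r$-eigenspace. There are finitely many cells, so after replacing $\mathcal{C}'$ by a larger cell we may assume that no cell attached to $\mathcal{D}_0$ lies strictly between $\mathcal{C}'$ and $\mathcal{C}$. Let $\mathcal{T}$ be the set of cells $\le\mathcal{C}$ attached to $\mathcal{D}_0$, and $\mathcal{T}'=\mathcal{T}\setminus\{\mathcal{C},\mathcal{C}'\}$. Among the cells attached to $\mathcal{D}_0$, the set $\mathcal{T}'$ is closed downward: a cell $\mathcal{C}''\in\mathcal{T}'$ satisfies neither $\mathcal{C}\le\mathcal{C}''$ (this would give $\mathcal{C}''=\mathcal{C}$) nor $\mathcal{C}'\le\mathcal{C}''$ (it would lie strictly between). So the span of $\mathcal{T}$ in $\mathcal{V}_0$ modulo the span of $\mathcal{T}'$ is a module $N$ with basis $\mathcal{C}\sqcup\mathcal{C}'$,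 with submodule $\mathcal{V}(\mathcal{C}')$ and quotient $\mathcal{V}(\mathcal{C})$. On $N$ the matrix of $\Pi^*$ is
\[
\begin{pmatrix}R_1&0\\ R&R_2\end{pmatrix},
\]
where $R_1,R_2,R$ have positive entries by Lemma~\ref{lem:entries}, since every element of $\mathcal{C}'$ is $\le$ every element of $\mathcal{C}$. By (i), $R_1$ and $R_2$ have the same simple Perron eigenvalue $r$, and $\sigma_0$ occurs twice in $N$. So $\Pi^*$ is conjugate to $\pi\oplus\pi\oplus0$ on $N$, and its $r$-eigenspace has dimension two. This eigenspace meets the span of $\mathcal{C}'$ in the $r$-eigenspace of $R_2$, a line. Hence there is an eigenvector $(v_1,v_2)$ with $v_1\ne0$. Then $R_1v_1=rv_1$, so after scaling $v_1$ has positive entries, and $Rv_1+R_2v_2=rv_2$. Let $\ell_2$ be a row vector with positive entries and $\ell_2R_2=r\ell_2$. Multiplying by $\ell_2$ gives $\ell_2Rv_1=0$, which is impossible as $\ell_2$, $R$ and $v_1$ are positive.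

(iii) The space $\mathcal{V}$ is finite-dimensional by Corollary~\ref{cor:eval}, so by semisimplicity it is isomorphic to the direct sum of the $\mathcal{V}(\mathcal{C})$. By Theorem~\ref{thm:A} and (K1), the only special representation that can occur in $\mathcal{V}(\mathcal{C})$ is $\sigma_{\mathcal{C}}$, and by (i) it occurs exactly once.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Counting Irreducible Representations of General Linear Groups and Unitary Groups},
\texttt{https://github.com/QTWang-Math/tianyuan-presentation}.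

\bibitem{humphreys}
Humphreys, \emph{Representations of semisimple Lie algebras in the BGG category $\mathcal{O}$}.

\bibitem{lusztigbook}
Lusztig, \emph{Characters of reductive groups over a finite field}.

\bibitem{lusztigcells}
Lusztig, \emph{Cells in affine Weyl groups I}.

\bibitem{soergel}
Soergel, J.~AMS \textbf{3} (1990).

\end{thebibliography}
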